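\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}
\numberwithin{equation}{section}


\title{Bounded solutions on the generic disk and the failure of logarithmic decay}

\begin{abstract}
Let $L$ be a linear differential operator over $\mathbf C_p(X)$, and let $L^{b}$ be the monic operator of minimal order, over the completion $E$ of $\mathbf C_p(X)$ under the Gauss norm, that annihilates the solutions of $L$ bounded on the generic unit disk. Dwork and Sperber conjectured that the coefficients of $L^{b}$ have logarithmic decay. We show that this fails for every prime $p$. The counterexample is a hypergeometric operator of order $2$ with coefficients in $\mathbf Z_p[X,\frac1{X(1-X)}]$, for which $L^b=D-\eta$ and $\eta$ does not lie in the closure of $\mathbf C_p[X,1/f]$ for any polynomial $f$ of Gauss norm $1$. We compute the distance from $\eta$ to these closures when the reduction of $f$ vanishes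 at $0$ and $1$, and we show that the assertion holds for operators of order $1$ and fails in every order $n\ge2$.
\end{abstract}

\section{The question and the answer}

\subsection{Bounded solutions}

Let $p$ be a prime, let $\mathbf C_p$ be the completion of an algebraic closure of $\mathbf Q_p$, let $\operatorname{ord}$ be the valuation with $\operatorname{ord}(p)=1$, and put $|a|=p^{-\operatorname{ord}a}$. On polynomials $A=\sum a_iX^i$ we use the Gauss valuation $\operatorname{ord}(A)=\min_i\operatorname{ord}(a_i)$ and the Gauss norm $|A|=\max_i|a_i|$. The norm is multiplicative and extends to $\mathbf C_p(X)$; let $E$ be the completion of $\mathbf C_p(X)$. Write $D=d/dX$.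

Fix a complete algebraically closed field $\Omega\supset E$ and a generic point $t\in\Omega$ of the unit disk: $|t|=1$, and $|t-a|=1$ for all $a\in\mathbf C_p$ with $|a|\le1$ (for example $t=X$). If $A=c\prod_j(X-a_j)$ is a polynomial, then $|t-a_j|=\max(1,|a_j|)=|X-a_j|$, so $|A(t)|=|A|$. Hence $X\mapsto t$ induces an isometric embedding $E\to\Omega$, written $\xi\mapsto\xi(t)$.

A series $u=\sum_{j\ge0}c_j(X-t)^j$ with $c_j\in\Omega$ that converges on the generic disk $D(t,1^-)=\{x\in\Omega:|x-t|<1\}$ is \emph{bounded} if $\sup_j|c_j|<\infty$. Operators with coefficients in $E$ act on such series after expansion of the coefficients about $t$ (Section~\ref{sec:taylor} recalls why this is possible).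

Let $L\ne0$ be an operator of order $n\ge1$ over $\mathbf C_p(X)$ that has a nonzero bounded solution. Let $L^{b}$ be the monic operator of minimal order over $E$ that annihilates every bounded solution of $L$. It exists, since $L$ made monic annihilates these solutions, and it is unique: the difference of two distinct such operators, divided by its leading coefficient, would be a monic operator of smaller order with the same property. It has order at least $1$, since the identity does not annihilate a nonzero solution. By division with remainder in $E[D]$, $L^b$ is a right factor of $L$.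

For example, $L=D^2+X^{-1}D=X^{-1}\cdot D\cdot X D$ has the solutions $1$ and $\log(X/t)=\sum_{s\ge1}\frac{(-1)^{s-1}}{s\,t^s}(X-t)^s$. The second is unbounded, so the bounded solutions are the constants and $L^{b}=D$. In general the coefficients of $L^b$ are a priori only in $E$, and the question is how complicated they can be.

\subsection{Logarithmic decay}

For integers $\mu,\nu\ge2$ let $\rho_{\mu,\nu}$ be the piecewise linear function on $[0,\infty)$ given by $\rho_{\mu,\nu}(s)=0$ for $0\le s\le\mu$ and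
\[
\rho_{\mu,\nu}(s)=j+\frac{s-\mu\nu^j}{\mu(\nu-1)\nu^j}\qquad(\mu\nu^j\le s\le\mu\nu^{j+1},\ j=0,1,2,\dots).
\]
Since $\rho_{\mu,\nu}(\mu\nu^j)=j$, it grows logarithmically. We formulate the notion of Section~6 of \cite{DS} as follows. An element $\xi\in E$ has \emph{logarithmic decay} if there are a polynomial $f\in\mathbf C_p[X]$ with $\operatorname{ord}(f)=0$, which may depend on $\xi$, integers $\mu,\nu\ge2$ and real constants $\delta>0$ and $c$ such that
\[
\xi=\sum_{s\ge0}\frac{A_s}{f^s},
\]
where, for all $s\ge0$,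
\[
A_s\in\mathbf C_p[X],\qquad \deg A_s\le(s+1)\deg f,\qquad \operatorname{ord}(A_s)\ge\delta\,\rho_{\mu,\nu}(s)+c .
\]

For $\operatorname{ord}(f)=0$ let $K_f$ be the closure of $\mathbf C_p[X,1/f]$ in $E$. If $\xi$ has logarithmic decay with respect to $f$, then the terms $A_s/f^s\in\mathbf C_p[X,1/f]$ have Gauss norm $|A_s|\to0$, so $\xi\in K_f$. If $|x|\le1$ and $|f(x)|=1$, then $|A(x)/f(x)^S|\le|A|=|A/f^S|$; so elements of $K_f$ are functions on $\{|x|\le1,\ |f(x)|=1\}$, the unit disk with finitely many open residue disks removed. Membership in some $K_f$ is therefore a qualitative condition, \emph{the poles can be confined to finitely many residue disks}, and logarithmic decay adds a rate to it. A general element of $E$ is a limit of rational functions whose poles may wander through infinitely many residue disks.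

Dwork and Sperber \cite{DS} stated the following conjecture: \emph{the coefficients of $L^b$ have logarithmic decay}. Two observations may seem to speak for it. The operator $L$ has singularities in only finitely many residue disks, and for $n=1$ the operator $L^{b}$ is $L$ made monic, with coefficients in $\mathbf C_p(X)$. We show that nevertheless even the qualitative condition can fail.

\subsection{Results}

For $\tau\in\mathbf Z_p$ let
\begin{equation}\label{eq:L}
L_\tau=D^2+a_1D+a_0,\qquad a_1=-\frac{2\tau}X+\frac{p\tau}{1-X},\qquad a_0=-\frac{\tau\bigl(1+(p+1)\tau\bigr)}{X(1-X)} .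
\end{equation}
With $\vartheta=XD$ and $X^2D^2=\vartheta^2-\vartheta$ one finds
\begin{equation}\label{eq:theta}
X^2(1-X)L_\tau=\vartheta(\vartheta-2\tau-1)-X(\vartheta-\tau)\bigl(\vartheta-1-(p+1)\tau\bigr):
\end{equation}
the coefficient of $-X$ is $\vartheta^2-\vartheta-2\tau\vartheta-p\tau\vartheta+\tau(1+(p+1)\tau)$, and $\tau+(1+(p+1)\tau)=1+(p+2)\tau$. So $L_\tau$ is, in monic form, Gauss's hypergeometric operator with parameters $-\tau$, $-1-(p+1)\tau$; $-2\tau$.

The parameter will be a $p$-adic integer with sparse digits. Let $1\le k_1<k_2<\cdots$ be integers and put, for $i\ge0$,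
\[
q_j=p^{k_j}\ (j\ge1),\qquad \sigma_i=\sum_{j=1}^{i}q_j\quad(\sigma_0=0),\qquad B_i=1+(p+1)\sigma_i .
\]
We assume
\begin{equation}\label{eq:sparse}
k_{i+1}\ge B_i+i\qquad(i\ge0);
\end{equation}
equality throughout is allowed, and then $k_1=1$. Let $\sigma=\sum_{j\ge1}q_j\in\mathbf Z_p$.

\begin{theorem}\label{thm:main}
The solutions of $L_\sigma$ that are bounded on $D(t,1^-)$ form a line $\Omega u$ with $u\neq0$, and $L_\sigma^{b}=D-\eta$ with $\eta\in E$, $|\eta|\le1$. For no polynomial $f$ with $\operatorname{ord}f=0$ does $\eta$ lie in $K_f$. In particular $\eta$ does not have logarithmic decay; more generally, it is not of the form $\sum_sA_s/f^s$ with $\operatorname{ord}f=0$ and polynomials $A_s$ whose valuations tend to $\infty$, at whatever rate. The conjecture is false for every prime $p$.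
\end{theorem}

The distance from $\eta$ to the rings $K_f$ can be computed. Let $\mathbf F=\overline{\mathbf F}_p$ be the residue field of $\mathbf C_p$; a bar denotes reduction, and $Z(g)\subset\mathbf F$ is the zero set of $g\in\mathbf F[x]$. Put
\begin{equation}\label{eq:F}
e_0=1,\qquad e_i=pq_i\ (i\ge1),\qquad F_i=2-x^{e_i}-x^{q_{i+1}}\in\mathbf F_p[x]\quad(i\ge0).
\end{equation}

\begin{theorem}\label{thm:dist}
Let $\operatorname{ord}f=0$ and $\bar f(0)=\bar f(1)=0$. Then $i(f)=\min\{i\ge0: Z(F_i)\not\subset Z(\bar f)\}$ is finite, and the distance from $\eta$ to $K_f$ is exactly $p^{-i(f)}$.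
\end{theorem}

\begin{theorem}\label{thm:orders}
Let $p$ be any prime, and consider operators $L$ that have a nonzero bounded solution. The assertion that the coefficients of $L^b$ have logarithmic decay is true for all such $L$ of order $n=1$, and for each $n\ge2$ it is false for some such $L$ of order $n$.
\end{theorem}

Section~\ref{sec:example} shows the mechanism in an example. After preliminaries on Taylor expansions (Section~\ref{sec:taylor}) we study the operators $L_{\sigma_i}$, whose solutions are polynomials (Section~\ref{sec:integer}), obtain $\eta$ as the limit of logarithmic derivatives $\eta_i$ of such polynomials (Section~\ref{sec:bounded}), and determine the leading term of $\eta-\eta_i$ (Section~\ref{sec:key}). The poles of these leading terms give the theorems.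

\subsection{What the sparseness condition provides}

Let $v=\operatorname{ord}$ on $\mathbf Q_p$ and let $S(n)$ be the sum of the base-$p$ digits of $n$; recall Legendre's formula $v(n!)=(n-S(n))/(p-1)$. Condition \eqref{eq:sparse} is used only through the following consequences, in which $i\ge0$:
\begin{enumerate}
\item[(S1)] $p^{k_{i+1}-i}>B_i$; in particular $q_{i+1}>B_i$;
\item[(S2)] $v(s!)\le k_{i+1}$ for $0\le s\le B_i$;
\item[(S3)] $k_1\ge1$, and $k_{i+1}-k_i\ge i+2$ for $i\ge1$.
\end{enumerate}
For (S1), $p^{k_{i+1}-i}\ge p^{B_i}>B_i$. For (S2), $v(s!)\le s\le B_i\le k_{i+1}$. For (S3), let $i\ge1$; then $B_i\ge1+3p^{k_i}\ge1+3(k_i+1)\ge k_i+2$, and $k_{i+1}\ge B_i+i$.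

It is essential that $\sigma$ has infinitely many nonzero digits. For an integer $m\ge0$ all solutions of $L_m$ are polynomials (Section~\ref{sec:integer}), so all of them are bounded and $L_m^{b}=L_m$. The growth of the gaps $k_{i+1}-k_i$ is what will make the sets $Z(F_i)$ grow.

\section{The first digit by hand}\label{sec:example}

Take $p=3$ and $k_1=1$, so $q_1=3$, $\sigma_1=3$ and $B_1=13$. The operator $L_\sigma$ is close to $L_3$, because $k_2\ge B_1+1=14$ implies $|\sigma-3|\le3^{-14}$. By \eqref{eq:theta},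
\[
X^2(1-X)L_3=\vartheta(\vartheta-7)-X(\vartheta-3)(\vartheta-13),
\]
so $\sum w_jX^j$ is a solution of $L_3$ if and only if $(j+1)(j-6)w_{j+1}=(j-3)(j-13)w_j$ for $j\ge0$. Starting from $w_0=20$ the recursion stops at $j=3$; starting afresh from $w_7=1716$, which the factor $j-6$ permits, it stops at $j=13$. This gives two polynomial solutions:
\begin{align*}
P&=20-130X+312X^2-286X^3,\\
R&=1716X^7-5148X^8+7150X^9-5720X^{10}+2730X^{11}-728X^{12}+84X^{13}.
\end{align*}
Modulo $3$ they become
\[
\bar P=2-x-x^3,\qquad \bar R=x^9+x^{10}+x^{12}=-x^9\bar P .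
\]
So $\bar P=F_0$, and $\bar R$ is $\bar P$ times a function, $-x^9$, whose derivative is zero. The Wronskian $PR'-P'R$ must therefore be divisible by $3$; it equals $240240\,X^6(1-X)^9$, and $240240=3\cdot80080$ is divisible by $3$ exactly once.

This is the mechanism of the paper. Since $R'/R-P'/P=(PR'-P'R)/(PR)$ has Gauss norm $\frac13$, the two solutions have the same logarithmic derivative modulo $3$. With $i$ digits in place of one, the Wronskian has norm $p^{-i}$, and the logarithmic derivatives of the two solutions agree to this accuracy. In the limit only one logarithmic derivative $\eta$ survives; it belongs to the bounded solution of $L_\sigma$. In our example we shall see that $|\eta-P'/P|\le\frac13$, so that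
\[
\bar\eta=\overline{P'/P}=\frac{-1}{2-x-x^3}=\frac1{(x-1)(x^2+x+2)} .
\]
The polynomial $x^2+x+2$ has no zero in $\mathbf F_3$ and discriminant $-7\ne0$ there, so it has two distinct zeros in $\mathbf F_9\setminus\mathbf F_3$. Thus $\bar\eta$ has poles away from $0$ and $1$, although $L_\sigma$ has no singularity in those residue disks. If $\xi=A/f^S$ satisfies $|\eta-\xi|<1$, then $\bar\xi=\bar\eta$, so $\bar f$ must vanish at these two points. For $f=X(1-X)$ the distance from $\eta$ to $K_f$ is therefore at least $1$, the largest value that $|\eta|\le1$ permits.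

The second digit $q_2=3^{k_2}$ brings in $F_1=2-x^9-x^{q_2}=(2-x-x^{q_2/9})^9$, which has $q_2/9\ge3^{12}$ distinct zeros. We shall find that they are poles (apart from $0$ and $1$, where cancellation is possible) of the part of $\eta$ of size $p^{-1}$, and so on: digit number $i+1$ creates poles in the part of $\eta$ of size $p^{-i}$, at a number of points that tends to infinity with $i$. No fixed $f$ can absorb them all.

\section{Taylor expansions and their reduction}\label{sec:taylor}

\subsection{Taylor series}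
For $\xi\in\mathbf C_p(X)$ put $T(\xi)=\sum_{s\ge0}\frac{\xi^{(s)}}{s!}z^s$; this is a ring homomorphism $\mathbf C_p(X)\to\mathbf C_p(X)[[z]]$. If $A$ is a polynomial with $|A|=1$, then $T(A)=A(X+z)$ has coefficients of norm $\le1$ and constant term of norm $1$, so $T(A)^{-1}$ also has coefficients of norm $\le1$. Writing $\xi$ as a quotient of polynomials with denominator of norm $1$, we obtain
\begin{equation}\label{eq:taylor}
\Bigl|\frac{\xi^{(s)}}{s!}\Bigr|\le|\xi|\qquad(s\ge0).
\end{equation}
By continuity $D$ and $T$ extend to $E$ with the same bound. So each $\xi\in E$ has the Taylor series $\sum\frac{\xi^{(s)}(t)}{s!}(X-t)^s$ about $t$, with coefficients bounded by $|\xi|$, and this expansion is compatible with sums, products and $D$.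

The residue field of $E$, like that of $\mathbf C_p(X)$, is $\mathbf F(x)$; for $|\xi|\le1$ let $\bar\xi\in\mathbf F(x)$ be the reduction. By \eqref{eq:taylor}, $T$ maps elements of norm $\le1$ (respectively $<1$) to series whose coefficients have norm $\le1$ (respectively $<1$), so it induces a ring homomorphism $\mathbf F(x)\to\mathbf F(x)[[z]]$. This fixes $\mathbf F$ and sends $x$ to $x+z$, so it is $\phi\mapsto\phi(x+z)$. Hence, for $|\xi|\le1$,
\begin{equation}\label{eq:hasse}
\sum_{s\ge0}\overline{\xi^{(s)}/s!}\;z^s=\bar\xi(x+z).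
\end{equation}

\subsection{Solutions at the generic point}
Modulo the left ideal generated by $L_\tau$ we have $D^s\equiv g_s^\tau+h_s^\tau D$, where $g_0=1$, $h_0=0$ and
\[
g_{s+1}=g_s'-a_0h_s,\qquad h_{s+1}=h_s'+g_s-a_1h_s .
\]
So every solution $y$ of $L_\tau$, in any differential ring over $E$, satisfies $y^{(s)}=g_s^\tau y+h_s^\tau y'$. Since $L_\tau$ is monic and its coefficients have Taylor series at $t$, a formal solution $\sum c_s(X-t)^s$ exists for every choice of $c_0,c_1$. Hence the formal solutions are exactly the series with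
\begin{equation}\label{eq:formal}
c_0,c_1\in\Omega\ \text{arbitrary},\qquad c_s=\frac{g_s^\tau(t)c_0+h_s^\tau(t)c_1}{s!}.
\end{equation}
The coefficients $a_0,a_1$ are polynomials in $\tau$ with coefficients in $\mathbf Z[X,\frac1{X(1-X)}]$, a ring stable under $D$ and consisting of elements of norm $\le1$; so the same is true of $g_s^\tau,h_s^\tau$. Hence, for $\tau,\tau'\in\mathbf Z_p$,
\begin{equation}\label{eq:cont}
|g_s^\tau-g_s^{\tau'}|\le|\tau-\tau'|,\qquad |h_s^\tau-h_s^{\tau'}|\le|\tau-\tau'| .
\end{equation}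

\section{Integer parameters}\label{sec:integer}

Except in the last subsection, $m\ge0$ is an integer and $B=1+(p+1)m$. We find the solutions of $L_m$, their Wronskian, and the effect on their reductions of adding a digit to $m$. We write $\binom ym=y(y-1)\cdots(y-m+1)/m!$ for all integers $y$.

\subsection{Two polynomial solutions}
Put $G_m(j)=\binom{2m-j}m$ and $u_j=(-1)^jG_m(j)\binom Bj$ for $j\ge0$. Then $u_j=0$ for $m<j\le2m$, since there $0\le2m-j<m$, and $u_j=0$ for $j>B$. So $\sum_ju_jX^j=P_m+R_m$ with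
\[
P_m=\sum_{0\le j\le m}u_jX^j,\qquad R_m=\sum_{2m+1\le j\le B}u_jX^j\qquad\text{in }\mathbf Z[X].
\]

\begin{lemma}\label{lem:poly}
$L_mP_m=L_mR_m=0$.
\end{lemma}
\begin{proof}
By \eqref{eq:theta}, $\sum w_jX^j$ is a solution of $L_m$ if and only if
\begin{equation}\label{eq:rec}
(j+1)(j-2m)\,w_{j+1}=(j-m)(j-B)\,w_j\qquad(j\ge0);
\end{equation}
the coefficient of $X^0$ gives no condition. From $y\binom{y-1}m=(y-m)\binom ym$ with $y=2m-j$ we get $(2m-j)G_m(j+1)=(m-j)G_m(j)$, and $(j+1)\binom B{j+1}=(B-j)\binom Bj$. Multiplying these and inserting the signs shows that $u_j$ satisfies \eqref{eq:rec}. The truncation to $j\le m$ still satisfies it because of the factor $j-m$ at $j=m$, and the truncation to $j\ge2m+1$ because of the factor $j-2m$ at $j=2m$.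
\end{proof}

For $m=0$ we have $L_0=D^2$, $P_0=1$, $R_0=-X$.

\subsection{The Wronskian}
$W_m=P_mR_m'-P_m'R_m$ satisfies $W_m'=-a_1W_m$ with $-a_1=\frac{2m}X-\frac{pm}{1-X}$, so
\begin{equation}\label{eq:wronski}
W_m=\kappa_mX^{2m}(1-X)^{pm}
\end{equation}
with a constant $\kappa_m$. Since $R_m$ starts with $u_{2m+1}X^{2m+1}$, comparing coefficients of $X^{2m}$ gives
\[
\kappa_m=(2m+1)u_0u_{2m+1}=\pm(2m+1)\binom{2m}m\binom B{2m+1}=\pm\frac{B!}{m!\,m!\,((p-1)m)!},
\]
where we used $G_m(2m+1)=\binom{-1}m=\pm1$ and $B-2m-1=(p-1)m$. In particular $W_m\ne0$, so $P_m$ and $R_m$ span the solutions of $L_m$.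

\begin{lemma}\label{lem:kappa}
$v(\kappa_{\sigma_i})=i$ for all $i\ge0$.
\end{lemma}
\begin{proof}
With $m=\sigma_i$, Legendre's formula and $B=1+2m+(p-1)m$ give
\[
v(\kappa_m)=\frac{1-S(B)+2S(m)+S((p-1)m)}{p-1}.
\]
By (S3) the exponents $0$, $k_j$, $k_j+1$ $(1\le j\le i)$ are distinct. So $m=\sum p^{k_j}$, $(p-1)m=\sum(p-1)p^{k_j}$ and $B=1+\sum(p^{k_j}+p^{k_j+1})$ are base-$p$ expansions, and $S(m)=i$, $S((p-1)m)=(p-1)i$, $S(B)=1+2i$. The numerator is $(p-1)i$.
\end{proof}

\subsection{Adding a digit}
The example of Section~\ref{sec:example} is the case $m=0$, $p=q=3$ of the following rule.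

\begin{proposition}\label{prop:digit}
Let $q$ be a power of $p$ with $q>B$, and let $m'=m+q$. Then in $\mathbf F_p[x]$
\begin{equation}\label{eq:digit}
\bar P_{m'}=(2-x^q)\bar P_m+\bar R_m,\qquad \bar R_{m'}=-x^{pq}\bar P_{m'} .
\end{equation}
\end{proposition}
\begin{proof}
Let $B'=1+(p+1)m'=B+(p+1)q$, and write $j=j_0+qj_1$ with $0\le j_0<q$. We reduce the coefficients $(-1)^jG_{m'}(j)\binom{B'}j$ of $P_{m'}+R_{m'}$, using $(1+z)^q=1+z^q$ in $\mathbf F_p[[z]]$. All congruences between integers are modulo $p$.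

\emph{The factor $\binom{B'}j$.} We have $(1+z)^{B'}=(1+z)^B(1+z^q)^{p+1}$, and $B<q$, so $\binom{B'}j\equiv\binom B{j_0}\binom{p+1}{j_1}$. Since $(1+z)^{p+1}=(1+z)(1+z^p)$, the factor $\binom{p+1}{j_1}$ is $\equiv1$ for $j_1\in\{0,1,p,p+1\}$ and $\equiv0$ otherwise.

\emph{The factor $G_{m'}(j)$.} Let $y=y_0+qy_1$ with $0\le y_0<q$ and $y_1\in\mathbf Z$. As $m<q$ and $y_0<q$, comparing coefficients of $z^{m+q}$ in $(1+z)^y=(1+z)^{y_0}(1+z^q)^{y_1}$ gives $\binom y{m+q}\equiv y_1\binom{y_0}m$. Apply this to $G_{m'}(j)=\binom{2m-j_0+q(2-j_1)}{m+q}$, noting that $2m<B<q$. If $j_0\le2m$, then $0\le2m-j_0<q$ and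
\[
G_{m'}(j)\equiv(2-j_1)\,G_m(j_0).
\]
If $j_0>2m$, then $0\le q+2m-j_0<q$ and
\[
G_{m'}(j)\equiv(1-j_1)\binom{q+2m-j_0}m\equiv(1-j_1)\,G_m(j_0);
\]
the last step holds because $(1+z)^q\equiv1$ modulo $z^q$ in $\mathbf F_p[[z]]$ and $m<q$.

\emph{Summation.} We have $(-1)^q\equiv-1$, also for $p=2$. The indices $j_0\le2m$ assemble to $\bar P_m$ and the indices $j_0>2m$ to $\bar R_m$. For $j_1=0,1,p,p+1$ the values of $(-1)^{j_1}(2-j_1)$ are $\equiv2,-1,-2,1$, and those of $(-1)^{j_1}(1-j_1)$ are $\equiv1,0,-1,0$. Hence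
\begin{align*}
\bar P_{m'}+\bar R_{m'}&=(2\bar P_m+\bar R_m)-x^q\bar P_m-x^{pq}(2\bar P_m+\bar R_m)+x^{(p+1)q}\bar P_m\\
&=(1-x^{pq})\bigl[(2-x^q)\bar P_m+\bar R_m\bigr].
\end{align*}
Here $\bar P_{m'}$ collects the exponents $\le m+q$ and $\bar R_{m'}$ the others. The bracket has only exponents $\le\max(B,q+m)=q+m$, while $x^{pq}$ times the bracket has only exponents $\ge pq\ge2q>m+q$. This gives \eqref{eq:digit}.
\end{proof}

\subsection{The sequence $\sigma_i$}
From now on write $P_i,R_i,W_i,\kappa_i$ for $P_{\sigma_i},R_{\sigma_i},W_{\sigma_i},\kappa_{\sigma_i}$. By (S1), Proposition~\ref{prop:digit} applies with $m=\sigma_i$, $q=q_{i+1}$. Starting from $P_0=1$, $R_0=-X$, induction gives, with $e_i$ and $F_i$ as in \eqref{eq:F},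
\begin{equation}\label{eq:bars}
\bar R_i=-x^{e_i}\bar P_i,\qquad \bar P_{i+1}=(2-x^{q_{i+1}})\bar P_i+\bar R_i=\bar P_iF_i,\qquad \bar P_i=\prod_{j<i}F_j .
\end{equation}
By (S3), $e_j<q_{j+1}$, so $F_j$ contains the monomial $x^{e_j}$ and is nonzero, also for $p=2$. We record the consequences used below:
\begin{enumerate}
\item[(P1)] $|P_i|=|R_i|=1$ and $|W_i|=|\kappa_i|=p^{-i}$ (by Lemma~\ref{lem:kappa});
\item[(P2)] $\bar P_i$ and $\bar R_i$ are nonzero, of degree $\le B_i$, and have no monomial in common.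
\end{enumerate}

\section{The bounded solution}\label{sec:bounded}

At the integer parameter $\sigma_i$ every solution is bounded. We now pass to the limit. Put
\[
\eta_i=P_i'/P_i\in\mathbf Q(X),\qquad|\eta_i|\le1 .
\]
Since $g_s^{\sigma_i}+\eta_ih_s^{\sigma_i}=P_i^{(s)}/P_i$ and $P_i^{(s)}/s!\in\mathbf Z[X]$, we have
\begin{equation}\label{eq:bd}
\Bigl|\frac{g_s^{\sigma_i}+\eta_ih_s^{\sigma_i}}{s!}\Bigr|\le1\qquad\text{for all }s,i .
\end{equation}
For each $s$ with $h_s^{\sigma_i}\ne0$ this pins down $\eta_i$ up to an error of norm at most $|s!/h_s^{\sigma_i}|$: any two elements of $E$ that satisfy the inequality in place of $\eta_i$ differ by at most that much. So the sequence $(\eta_i)$ will converge once we find an index $s$ that is small, so that the denominators $s!$ do not spoil the continuity \eqref{eq:cont}, and for which $h_s^{\sigma_i}/s!$ is large. The small Wronskian provides it.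

\begin{lemma}\label{lem:large}
For each $i\ge0$ there is $s_i\in\{1,\dots,B_i\}$ with $|h_{s_i}^{\sigma_i}/s_i!|=p^i$.
\end{lemma}
\begin{proof}
Inserting $P_i^{(s)}=g_s^{\sigma_i}P_i+h_s^{\sigma_i}P_i'$ and $R_i^{(s)}=g_s^{\sigma_i}R_i+h_s^{\sigma_i}R_i'$ we find
\[
N_s:=\frac{P_iR_i^{(s)}-R_iP_i^{(s)}}{s!}=\frac{h_s^{\sigma_i}}{s!}\,W_i .
\]
The $N_s$ lie in $\mathbf Z[X]$ and vanish for $s=0$ and for $s>B_i$. Suppose all $\bar N_s$ were $0$. Then
\[
0=\sum_s\bar N_sz^s=\bar P_i(x)\bar R_i(x+z)-\bar R_i(x)\bar P_i(x+z)\quad\text{in }\mathbf F[x,z].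
\]
Choose $a\in\mathbf F$ with $\bar P_i(a)\ne0$ and put $x=a$, $z=y-a$: then $\bar P_i(a)\bar R_i(y)=\bar R_i(a)\bar P_i(y)$, so $\bar R_i$ is a constant multiple of $\bar P_i$, contrary to (P2). So $|N_{s_i}|=1$ for some $s_i\in\{1,\dots,B_i\}$, and $|W_i|=p^{-i}$.
\end{proof}

The approximation we need follows from \eqref{eq:cont} and (S2): for $\tau\in\mathbf Z_p$ and $0\le s\le B_i$,
\begin{equation}\label{eq:close}
|\tau-\sigma_i|\le p^{-k_{i+1}}\ \Longrightarrow\ \Bigl|\frac{g_s^\tau-g_s^{\sigma_i}}{s!}\Bigr|\le1,\quad\Bigl|\frac{h_s^\tau-h_s^{\sigma_i}}{s!}\Bigr|\le1 .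
\end{equation}
It applies to $\tau=\sigma$ and to $\tau=\sigma_l$ with $l>i$.

\begin{proposition}\label{prop:conv}
$|\eta_l-\eta_i|\le p^{-i}$ for $l\ge i$. Hence $\eta=\lim\eta_i\in E$ exists, and
\begin{equation}\label{eq:eta}
|\eta-\eta_i|\le p^{-i},\qquad|\eta|\le1 .
\end{equation}
\end{proposition}
\begin{proof}
Let $l>i$ and $s=s_i$, and let $G,H$ (respectively $G^*,H^*$) be $g_s/s!,\ h_s/s!$ for $\sigma_i$ (respectively $\sigma_l$). Then
\[
(\eta_l-\eta_i)H=(\eta_lH^*+G^*)-(\eta_iH+G)+(G-G^*)+\eta_l(H-H^*) .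
\]
By \eqref{eq:bd} and \eqref{eq:close} every term on the right has norm $\le1$, and $|H|=p^i$.
\end{proof}

\begin{proposition}\label{prop:Lb}
The bounded solutions of $L_\sigma$ form a line $\Omega u$ with $u\ne0$, and $L_\sigma^{b}=D-\eta$.
\end{proposition}
\begin{proof}
Fix $s$. By \eqref{eq:cont} and \eqref{eq:eta}, $g_s^{\sigma_i}\to g_s^\sigma$, $h_s^{\sigma_i}\to h_s^\sigma$ and $\eta_i\to\eta$, so \eqref{eq:bd} gives $|c_s|\le1$ for $c_s=(g_s^\sigma+\eta h_s^\sigma)(t)/s!$. By \eqref{eq:formal}, $u=\sum c_s(X-t)^s$ is a bounded solution of $L_\sigma$ with $u(t)=1$, $u'(t)=\eta(t)$.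

The formal solution $y_1$ with $y_1(t)=0$, $y_1'(t)=1$ has coefficients $h_s^\sigma(t)/s!$. By Lemma~\ref{lem:large} and \eqref{eq:close}, $|h_{s_i}^\sigma/s_i!|=p^i$ for $i\ge1$, so the coefficients of $y_1$ are unbounded. Every formal solution is $c_0u+cy_1$ with $c_0,c\in\Omega$, and it has bounded coefficients only if $c=0$. So the bounded solutions are exactly $\Omega u$.

Since $P_i$ is a solution of $L_{\sigma_i}$, we have $\eta_i'+\eta_i^2+a_1^{\sigma_i}\eta_i+a_0^{\sigma_i}=0$, where the superscript shows the parameter. As $D$ is continuous on $E$, the limit is $\eta'+\eta^2+a_1\eta+a_0=0$ with the coefficients of $L_\sigma$; this says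
\[
L_\sigma=(D+a_1+\eta)(D-\eta)\quad\text{in }E[D].
\]
The formal solution $y$ of $(D-\eta)y=0$ with $y(t)=1$ is killed by $L_\sigma$ and has $y'(t)=\eta(t)$, so $y=u$. Thus $D-\eta$ annihilates all bounded solutions. The monic operator of order $0$, the identity, does not, so $D-\eta$ has minimal order and $L_\sigma^b=D-\eta$.
\end{proof}

\section{The leading term of $\eta-\eta_i$}\label{sec:key}

The bound $|\eta-\eta_i|\le p^{-i}$ says nothing about poles. We need the reduction of $(\eta-\eta_i)/\kappa_i$, and this is decided by the next approximation $\eta_{i+1}$. To compare $P_{i+1}$ with $P_i$ we vary constants: we write $P_{i+1}$ in the basis $P_i,R_i$ of solutions of $L_{\sigma_i}$. The coefficients are not constants, but $L_{\sigma_{i+1}}$ and $L_{\sigma_i}$ differ so little that modulo $p$ their Hasse derivatives of orders $1\le s<Q$ vanish for a large power $Q$ of $p$. The following lemma then applies to their reductions.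

\begin{lemma}\label{lem:Q}
Let $Q$ be a power of $p$ and $\phi\in\mathbf F(x)$ with $\phi(x+z)\equiv\phi(x)$ modulo $z^Q$. Then $\phi\in\mathbf F(x^Q)$.
\end{lemma}
\begin{proof}
Let $\phi=a/b$ with $a,b\in\mathbf F[x]$. Then $b^Q\in\mathbf F[x^Q]$, so $b(x+z)^Q\equiv b(x)^Q$ modulo $z^Q$. Hence the polynomial $\phi b^Q=\sum c_rx^r$ is also unchanged modulo $z^Q$ under $x\mapsto x+z$, that is, $c_r\binom rs=0$ in $\mathbf F$ for all $r$ and $1\le s<Q$. If $Q\nmid r$, take $s=p^{v(r)}<Q$. From $(1+z)^r=(1+z^s)^{r/s}$ in $\mathbf F_p[z]$ we get $\binom rs\equiv r/s\not\equiv0$ modulo $p$, so $c_r=0$. Thus $\phi b^Q\in\mathbf F[x^Q]$ and $\phi\in\mathbf F(x^Q)$.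
\end{proof}

\begin{proposition}\label{prop:key}
For all $i\ge0$, $|\eta-\eta_i|=p^{-i}$ and
\begin{equation}\label{eq:key}
\overline{(\eta-\eta_i)/\kappa_i}=\phi_i:=\frac{x^{2\sigma_i}(1-x)^{p\sigma_i}}{\bar P_i^{\,2}\,F_i}\in\mathbf F(x).
\end{equation}
\end{proposition}
\begin{proof}
Let $q=q_{i+1}$, $K=k_{i+1}$ and $Q=p^{K-i}$; by (S1), $Q>B_i\ge1$. Since $W_i\ne0$, there are unique $\alpha,\beta\in\mathbf Q(X)$ with
\[
P_{i+1}=\alpha P_i+\beta R_i,\qquad P_{i+1}'=\alpha P_i'+\beta R_i' ,
\]
and $\beta=(P_iP_{i+1}'-P_i'P_{i+1})/W_i$. Consequently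
\begin{equation}\label{eq:beta}
\eta_{i+1}-\eta_i=\frac{\beta W_i}{P_iP_{i+1}} .
\end{equation}

\emph{Sizes.} By Proposition~\ref{prop:conv} the left side of \eqref{eq:beta} has norm $\le p^{-i}=|W_i|$, so $|\beta|\le1$; then $|\alpha|\le1$ because $\alpha P_i=P_{i+1}-\beta R_i$.

\emph{Derivatives.} Differentiating the two defining equations, and using $L_{\sigma_i}P_i=L_{\sigma_i}R_i=0$, we get
\[
\alpha'P_i+\beta'R_i=0,\qquad\alpha'P_i'+\beta'R_i'=\varepsilon:=L_{\sigma_i}P_{i+1}=(L_{\sigma_i}-L_{\sigma_{i+1}})P_{i+1} .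
\]
The coefficients of $L_\tau$ are polynomials in $\tau$ over $\mathbf Z[X,\frac1{X(1-X)}]$, and $\sigma_{i+1}-\sigma_i=q$, so $|\varepsilon|\le|q|=p^{-K}$. Solving, $\alpha'=-R_i\varepsilon/W_i$ and $\beta'=P_i\varepsilon/W_i$, so $|\alpha'|,|\beta'|\le p^{i-K}$. For $s\ge1$, \eqref{eq:taylor} applied to $\alpha'$ gives
\[
\Bigl|\frac{\alpha^{(s)}}{s!}\Bigr|=\Bigl|\frac1s\cdot\frac{(\alpha')^{(s-1)}}{(s-1)!}\Bigr|\le p^{\,i-K+v(s)},
\]
which is $<1$ for $1\le s<Q$; the same computation holds with $\beta$ in place of $\alpha$. By \eqref{eq:hasse}, $\bar\alpha(x+z)\equiv\bar\alpha(x)$ and $\bar\beta(x+z)\equiv\bar\beta(x)$ modulo $z^Q$, and Lemma~\ref{lem:Q} gives $\bar\alpha,\bar\beta\in\mathbf F(x^Q)$.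

\emph{Identification.} By Proposition~\ref{prop:digit},
\[
\bar\alpha\bar P_i+\bar\beta\bar R_i=\bar P_{i+1}=(2-x^q)\bar P_i+1\cdot\bar R_i ,
\]
and $2-x^q\in\mathbf F(x^Q)$ since $Q\mid q$. As $Q>B_i$, the powers $1,x,\dots,x^{B_i}$ are linearly independent over $\mathbf F(x^Q)$; by (P2), so are $\bar P_i,\bar R_i$. Therefore $\bar\alpha=2-x^q$ and $\bar\beta=1$.

\emph{Conclusion.} Divide \eqref{eq:beta} by $\kappa_i$, insert \eqref{eq:wronski}, and reduce with $\bar\beta=1$ and $\bar P_{i+1}=\bar P_iF_i$: the reduction of $(\eta_{i+1}-\eta_i)/\kappa_i$ is $\phi_i$. As $|\eta-\eta_{i+1}|\le p^{-i-1}<|\kappa_i|$ by \eqref{eq:eta}, the same holds for $\eta-\eta_i$. Since $\phi_i\ne0$, $|\eta-\eta_i|=|\kappa_i|=p^{-i}$.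
\end{proof}

\section{Poles, and the proofs of Theorems~\ref{thm:main} and \ref{thm:dist}}\label{sec:poles}

\begin{lemma}\label{lem:zeros}
$\#Z(F_i)=r_i:=q_{i+1}/e_i$, and $r_i\to\infty$.
\end{lemma}
\begin{proof}
We have $r_0=q_1=p^{k_1}$ and $r_i=p^{k_{i+1}-k_i-1}$ for $i\ge1$. By (S3) these are powers of $p$, they are $\ge p$, and they tend to $\infty$. As $e_i$ is a power of $p$, $F_i=(2-x-x^{r_i})^{e_i}$. The derivative of $2-x-x^{r_i}$ is $-1$, so this polynomial has $r_i$ distinct zeros.
\end{proof}

\begin{remark}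
This is where growing gaps between the digits matter. If $r_i$ had the same value $r$ for all $i\ge1$, all the sets $Z(F_i)$ with $i\ge1$ would coincide with the finite set $Z(2-x-x^r)$, and the argument below would give no contradiction.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:dist}]
Since $\operatorname{ord}f=0$, $\bar f\ne0$ and $Z(\bar f)$ is finite; so $i=i(f)$ is finite by Lemma~\ref{lem:zeros}. By minimality of $i$ and \eqref{eq:bars}, $Z(\bar P_i)=\bigcup_{j<i}Z(F_j)\subset Z(\bar f)$.

\emph{Lower bound.} Suppose $\xi=A/f^S\in\mathbf C_p[X,1/f]$ had $|\eta-\xi|<p^{-i}=|\kappa_i|$. By Proposition~\ref{prop:key}, $(\xi-\eta_i)/\kappa_i$ has norm $1$ and reduction $\phi_i$. Multiply by $f^SP_i$: the polynomial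
\[
N=\frac{f^SP_i(\xi-\eta_i)}{\kappa_i}=\frac{AP_i-f^SP_i'}{\kappa_i}
\]
has norm $\le1$, so $\bar f^S\bar P_i\phi_i=\bar N\in\mathbf F[x]$. Hence all poles of $\phi_i$ in $\mathbf F$ lie in $Z(\bar f)\cup Z(\bar P_i)=Z(\bar f)$. Now let $a\in Z(F_i)\setminus Z(\bar f)$, which exists by the definition of $i$. As $\bar f(0)=\bar f(1)=0$, we have $a\ne0,1$, so the numerator of \eqref{eq:key} does not vanish at $a$ and $a$ is a pole of $\phi_i$. This is a contradiction. By density of $\mathbf C_p[X,1/f]$ in $K_f$, the distance is $\ge p^{-i}$.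

\emph{Upper bound.} Since $Z(\bar P_i)\subset Z(\bar f)$, $\bar P_i$ divides $\bar f^M$ for some $M$. Lifting the quotient to $g\in\mathbf C_p[X]$ with $|g|\le1$, we get $f^M=P_ig+h$ with $h\in\mathbf C_p[X]$, $|h|<1$. Then
\[
\frac1{P_i}=\frac g{f^M-h}=\sum_{j\ge0}\frac{g\,h^j}{f^{M(j+1)}}\in K_f ,
\]
as $|f|=1$. So $\eta_i=P_i'/P_i\in K_f$, and $|\eta-\eta_i|=p^{-i}$ by Proposition~\ref{prop:key}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first sentence is Proposition~\ref{prop:Lb} with \eqref{eq:eta}. Let $\operatorname{ord}f=0$ and put $f_1=X(1-X)f$. Then $\operatorname{ord}f_1=0$, $\bar f_1(0)=\bar f_1(1)=0$ and $K_f\subset K_{f_1}$, so by Theorem~\ref{thm:dist} the distance from $\eta$ to $K_f$ is at least $p^{-i(f_1)}>0$. Hence $\eta\notin K_f$.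

If $\eta$, or equivalently the coefficient $-\eta$ of $L_\sigma^b$, were a sum $\sum_sA_s/f^s$ with $\operatorname{ord}f=0$ and polynomials $A_s$ satisfying $\operatorname{ord}A_s\to\infty$, then the partial sums would lie in $\mathbf C_p[X,1/f]$ and converge in $E$, so $\eta\in K_f$, which we have excluded. In particular $\eta$ does not have logarithmic decay, since $\rho_{\mu,\nu}(s)\to\infty$. As $L_\sigma$ is defined over $\mathbf C_p(X)$, has order $2$ and has the nonzero bounded solution $u$, this disproves the conjecture for the given prime $p$, which was arbitrary.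
\end{proof}

\section{Other orders}

\begin{proof}[Proof of Theorem~\ref{thm:orders}]
\emph{Order $n\ge2$.} To raise the order without creating bounded solutions, take
\[
L=(D-p^{-1})^{n-2}L_\sigma,
\]
an operator of order $n$ with coefficients in $\mathbf Q_p(X)$. On bounded series $w=\sum w_j(X-t)^j$ consider the norm $\|w\|=\sup_j|w_j|$. Then $\|Dw\|=\sup_j|(j+1)w_{j+1}|\le\|w\|$, so for $w\ne0$ we have $\|Dw\|<p\|w\|=\|p^{-1}w\|$ and $\|(D-p^{-1})w\|=p\|w\|\ne0$. Thus $D-p^{-1}$ maps bounded series to bounded series injectively.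

If $y$ is bounded and $Ly=0$, then $w=L_\sigma y$ is bounded, because $D$ and multiplication by $a_0,a_1$, whose Taylor coefficients at $t$ are bounded, preserve boundedness. Since $(D-p^{-1})^{n-2}w=0$, injectivity gives $w=0$. So $L$ and $L_\sigma$ have the same bounded solutions, $L^{b}=L_\sigma^b=D-\eta$, and Theorem~\ref{thm:main} applies.

\emph{Order $n=1$.} Let $L=b_1D+b_0$ have a nonzero bounded solution. The operator $D+b_0/b_1$ annihilates all bounded solutions and the identity does not, so $L^{b}=D+b_0/b_1$. It remains to see that every $\xi\in\mathbf C_p(X)$ has logarithmic decay. For $\xi=0$ this is trivial. Otherwise write $\xi=C/A$ with polynomials $C,A$ and $\operatorname{ord}A=0$, let $r=\deg C$, and put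
\[
f=AX^r,\qquad A_1=CX^r,\qquad A_s=0\quad(s\ne1).
\]
Then $\operatorname{ord}f=0$, $\deg A_1=2r\le2\deg f$ and $\xi=A_1/f$. The decay condition holds with $\mu=\nu=2$, $\delta=1$ and $c=\operatorname{ord}(A_1)$, since $\rho_{2,2}(1)=0$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{DS} Dwork and Sperber, \emph{Annales Scientifiques de l'\'E.N.S.}, \texttt{http://archive.numdam.org/item/10.24033/asens.1637.pdf}, doi:10.24033/asens.1637.
\end{thebibliography}

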